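# Intersections of groups generated by class transpositions

## 1. Residue classes, class transpositions, and the groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$

Maps are composed from right to left, $\mathbb N_0=\{0,1,2,\dots\}$, and $R^{(S)}$ denotes the finitely supported families $(x_p)_{p\in S}$ with entries in $R$.

**Definition 1 (residue class).** A residue class is a set $r(m)=r+m\mathbb Z$ with $m\ge 1$, and we always choose the representative with $0\le r<m$. We write $\mu(X)=m$ for the modulus of $X=r(m)$.

For example, $7+4\mathbb Z$ is written $3(4)$, and $\mathbb Z=0(1)$. Because of the normalization, $r$ is the least nonnegative element of $r(m)$. This small convention matters below.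

**Definition 2 (class transposition).** Let $r_1(m_1)$ and $r_2(m_2)$ be disjoint residue classes. The class transposition $(r_1(m_1),r_2(m_2))$ is the permutation of $\mathbb Z$ that interchanges $r_1+km_1$ and $r_2+km_2$ for every $k\in\mathbb Z$ and fixes all other integers.

For example, $(0(2),1(2))$ interchanges $2k$ and $2k+1$ for all $k$. The class transposition $(0(2),1(4))$ interchanges $2k$ and $4k+1$ and fixes $3(4)$ pointwise; it moves $2$ to $5$ and $5$ to $2$. The two moduli need not be equal.

**Definition 3 (the groups).** $\mathrm{CT}(\mathbb Z)<\mathrm{Sym}(\mathbb Z)$ is the group generated by all class transpositions. For a set $\mathbb P$ of odd primes, $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is the subgroup generated by all class transpositions $(r_1(m_1),r_2(m_2))$ for which all odd prime factors of $m_1$ and $m_2$ lie in $\mathbb P$.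

For example, $(0(2),1(6))\in \mathrm{CT}_{\{3\}}(\mathbb Z)$, and $\mathrm{CT}_\emptyset(\mathbb Z)$ is generated by the class transpositions whose moduli are powers of $2$. The prime $2$ is always allowed. To see what this does, we also name the groups in which it may be forbidden.

**Definition 4 ($S$-numbers, $S$-classes, $\mathcal C_S$).** Let $S$ be a set of primes. An $S$-number is a positive integer all of whose prime factors lie in $S$. An $S$-class is a residue class whose modulus is an $S$-number. $\mathcal C_S$ is the group generated by all class transpositions of disjoint $S$-classes.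

For $S=\{3,5\}$ the first $S$-numbers are $1,3,5,9,15,25$. By definition $\mathrm{CT}_{\mathbb P}(\mathbb Z)=\mathcal C_{\mathbb P\cup\{2\}}$.

**Definition 5 (canonical maps).** For residue classes $X=r(m)$ and $Y=r'(m')$, let
$$\beta_{X,Y}:X\to Y,\qquad r+km\mapsto r'+km'\quad(k\in\mathbb Z).$$

For example, $\beta_{1(4),1(6)}$ sends $1+4k$ to $1+6k$, that is, $n\mapsto(3n-1)/2$. A class transposition $(X,Y)$ is $\beta_{X,Y}$ on $X$, $\beta_{Y,X}$ on $Y$, and the identity elsewhere.

**Definition 6 ($S$-partitions and $\mathcal G_S$).** An $S$-partition is a finite partition of $\mathbb Z$ into $S$-classes. For a bijection $\pi:A\to B$ of $S$-partitions, $g_\pi\in\mathrm{Sym}(\mathbb Z)$ is the union of the maps $\beta_{X,\pi(X)}$, $X\in A$. The set of all such $g_\pi$ is $\mathcal G_S$. For $S$ the set of all primes we write $\mathcal G$. For an $S$-number $M$, $Z_M$ is the partition of $\mathbb Z$ into all classes modulo $M$.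

Our running example is $\theta\in\mathcal G_{\{2,3\}}$, given by the bijection from $Z_4$ to $\{0(2),1(6),3(6),5(6)\}$ with
$$0(4)\mapsto 0(2),\qquad 1(4)\mapsto 1(6),\qquad 2(4)\mapsto 3(6),\qquad 3(4)\mapsto 5(6).$$
Thus $\theta(n)$ is $n/2$, $(3n-1)/2$, $3n/2$, $(3n+1)/2$ on these four classes. It is not obvious whether $\theta$ is a product of class transpositions.

**Definition 7 (modulus of a permutation).** Let $g$ be a permutation of $\mathbb Z$. An integer $n\ge1$ is a modulus of $g$ if on each class mod $n$ the map $g$ is affine, $x\mapsto\alpha x+\gamma$ with $\alpha,\gamma\in\mathbb Q$. If $g$ has a modulus, $m(g)$ denotes the least one.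

For example, $4$ is a modulus of $\theta$; $2$ is not, because on $0(2)$ the slopes $\frac12$ and $\frac32$ both occur. So $m(\theta)=4$. The inverse $\theta^{-1}$ is $2n$ on $0(2)$ and $(2n+1)/3$, $2n/3$, $(2n-1)/3$ on $1(6),3(6),5(6)$. On $1(2)$ these formulas differ, and on each class mod $3$ slopes $2$ and $\frac23$ both occur, so $1,2,3$ are not moduli. Neither $4$ nor $5$ is a modulus: the class $1(4)$ contains $1,5,9$, with images $1,3,6$, while the class $0(5)$ contains $0,5,10$, with images $0,3,20$, and in neither case do three equally spaced points have equally spaced images. Hence $m(\theta^{-1})=6$.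

Three textbook facts are used. First, $r_1(n_1)\cap r_2(n_2)$ is nonempty if and only if $r_1\equiv r_2\bmod\gcd(n_1,n_2)$, and then it is a residue class modulo $\mathrm{lcm}(n_1,n_2)$, hence infinite (Chinese Remainder Theorem). Second, two affine maps that agree at two points are equal. Third, a subgroup of a free abelian group is free abelian.

## 2. Intersecting $\mathrm{CT}_{\mathbb P_1}(\mathbb Z)$ with $\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$

Suppose a permutation can be built from class transpositions using only the primes in $\mathbb P_1\cup\{2\}$, and can also be built using only the primes in $\mathbb P_2\cup\{2\}$. Can it be built using only the primes common to both? The paper "On A Series Of Finitely Generated Infinite Simple Groups" conjectures that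
$$\mathrm{CT}_{\mathbb P_1}(\mathbb Z)\cap\mathrm{CT}_{\mathbb P_2}(\mathbb Z)=\mathrm{CT}_{\mathbb P_1\cap\mathbb P_2}(\mathbb Z)$$
for all sets $\mathbb P_1,\mathbb P_2$ of odd primes, and in particular that $\mathrm{CT}_\emptyset(\mathbb Z)$ is the intersection of all $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ with $\mathbb P\neq\emptyset$. The inclusion $\supseteq$ is clear, since every generator of the right-hand side lies in both groups on the left. (The groups $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ are known to be simple; we will not use this.)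

The conjecture is true. We prove the following two statements, and later two strengthenings, Theorems 3 and 4.

**Theorem 1.** If $2\in S$, then $\mathcal C_S=\mathcal G_S$.

**Theorem 2.** For every nonempty family $(\mathbb P_i)$ of sets of odd primes, $\bigcap_i\mathrm{CT}_{\mathbb P_i}(\mathbb Z)=\mathrm{CT}_{\bigcap_i\mathbb P_i}(\mathbb Z)$. In particular $\mathrm{CT}_\emptyset(\mathbb Z)=\bigcap_{\mathbb P\ne\emptyset}\mathrm{CT}_{\mathbb P}(\mathbb Z)$.

## 3. Calculus of the canonical maps

For $X=r(m)$, $t\ge1$ and $0\le j<t$ put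
$$X^{(j,t)}=(r+jm)(tm).$$
This is correctly normalized because $0\le r+jm\le r+(t-1)m<tm$. For fixed $t$ these $t$ classes partition $X$.

**Lemma 1.** (a) Every residue class contained in $X=r(m)$ is some $X^{(j,t)}$. (b) $\beta_{X,Y}$ restricted to $X^{(j,t)}$ is $\beta_{X^{(j,t)},Y^{(j,t)}}$. (c) $\beta_{Y,Z}\beta_{X,Y}=\beta_{X,Z}$ and $\beta_{X,Y}^{-1}=\beta_{Y,X}$. (d) $\beta_{X,Y}$ maps $X\cap\mathbb N_0$ onto $Y\cap\mathbb N_0$.

**Proof.** (a) If $s(n)\subseteq r(m)$, then $m\mid n$ and $s\equiv r\bmod m$. Since $s\ge0$ and $r$ is the least nonnegative element of $r(m)$, $s=r+jm$ with $j\ge 0$; and $s<n$ gives $j<t:=n/m$. (b) With $Y=r'(m')$, the point $r+jm+ktm=r+(j+kt)m$ goes to $r'+(j+kt)m'=(r'+jm')+ktm'$. (c) is read off the definition. (d) In both classes, the element with index $k$ is nonnegative exactly when $k\ge0$. $\blacksquare$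

**Lemma 2.** (a) Let $g=g_\pi\in\mathcal G_S$ with $\pi:A\to B$, and let $W$ be an $S$-class whose modulus is divisible by all moduli of $A$. Then $g|_W=\beta_{W,W'}$ for an $S$-class $W'=g(W)$. (b) If $M$ is an $S$-number divisible by all moduli of $A$, then $g=g_{\pi'}$ with $\pi':Z_M\to B'$ for an $S$-partition $B'$. (c) $\mathcal G_S$ is a group, $\mathcal C_S\le\mathcal G_S$, and all elements of $\mathcal G$ preserve $\mathbb N_0$ setwise.

**Proof.** (a) A point of $W$ lies in some $X\in A$. Since $\mu(X)\mid\mu(W)$, we get $W\subseteq X$, so $W=X^{(j,t)}$ with $t=\mu(W)/\mu(X)$ an $S$-number. By Lemma 1(b), $g|_W=\beta_{W,W'}$ with $W'=\pi(X)^{(j,t)}$, of modulus $t\,\mu(\pi(X))$.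

(b) Apply (a) to all $W\in Z_M$. The images $g(W)$ partition $\mathbb Z$ because $g$ is bijective.

(c) Inverses: $g_\pi^{-1}=g_{\pi^{-1}}$. Products: given $g,h\in\mathcal G_S$, choose an $S$-number $M$ divisible by all moduli of the domain partition of $h$ and of the target partition of $g$. By (b), $h$ has a representation $Z_M\to D'$, and $g^{-1}$ has a representation $Z_M\to A'$, so $g$ has one $A'\to Z_M$. By Lemma 1(c), $hg$ is given by the composite bijection $A'\to D'$. For a class transposition of disjoint $S$-classes $X,Y$, the complement of $X\cup Y$ is a union of classes modulo the $S$-number $\mathrm{lcm}(\mu(X),\mu(Y))$. Use $X\mapsto Y$, $Y\mapsto X$, and $W\mapsto W$ on those classes. Preservation of $\mathbb N_0$ is Lemma 1(d). $\blacksquare$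

The proof of (c) shows a fact used again: for $g,h\in\mathcal G_S$ we can write $g=g_\pi$, $h=g_\rho$ with $\pi:A\to B$ and $\rho:B\to C$ sharing the same middle partition $B$.

## 4. Elements of $\mathrm{CT}_{\{3\}}(\mathbb Z)$ tested against $\mathrm{CT}_{\{5\}}(\mathbb Z)$

Take $\mathbb P_1=\{3\}$ and $\mathbb P_2=\{5\}$. By Lemma 2 every element of $\mathrm{CT}_{\{5\}}(\mathbb Z)$ has a modulus of the form $N=2^a5^b$, and so does its inverse.

The generator $\tau=(0(3),1(3))$ of $\mathrm{CT}_{\{3\}}(\mathbb Z)$ is not in $\mathrm{CT}_{\{5\}}(\mathbb Z)$. A class mod $N=2^a5^b$ meets each of $0(3),1(3),2(3)$ in an infinite set. If $\tau$ were affine on it, then, since $\tau$ fixes its infinitely many points in $2(3)$, $\tau$ would be the identity on it; but $\tau$ moves its points in $0(3)$.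

The permutation $\theta$ of Section 1 is subtler: it has modulus $4$, so $\theta$ alone shows no trace of $3$. But suppose $\theta\in\mathcal G_{\{2,5\}}$. Then $\theta^{-1}$ has a modulus $N=2^a5^b$, and we may take $N$ even, since multiples of moduli are moduli. A class mod $N$ inside $1(2)$ meets both $1(6)$ and $3(6)$ in infinite sets, because $\gcd(N,6)=2$. There $\theta^{-1}$ is $(2n+1)/3$ and $2n/3$, which are different affine maps, a contradiction. So one must look at the moduli of both $g$ and $g^{-1}$.

The first attempt at a general proof is to rewrite words. Take $g\in\mathrm{CT}_{\{3\}}(\mathbb Z)\cap\mathrm{CT}_{\{5\}}(\mathbb Z)$, write it as a word in class transpositions with moduli $2^a3^b$, and try to eliminate the $3$'s. For example,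
$$(0(6),1(6))\,(2(6),3(6))\,(4(6),5(6))=(0(2),1(2)),$$
where the $3$ can be eliminated because three letters fit together. But letters cannot be treated one at a time. The single letter $(0(6),1(6))$ is not affine on the classes modulo any $2^a$: for $a\ge1$ a class mod $2^a$ inside $0(2)$ contains infinitely many points of $0(6)$, which move by $+1$, and infinitely many points outside $0(6)$, which are fixed; and for $a=0$ the same holds on $\mathbb Z$. So the intermediate products lie outside the group we aim for. The second word for $g$, in moduli $2^a5^b$, says nothing about how the $3$'s cancel in the first. Here the approach stops: a word does not display which primes its product needs.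

What does display them is the permutation itself. So we change the description: $\mathcal G_S$ is defined without words, and we first show that intersections of the groups $\mathcal G_S$ are easy.

## 5. Least moduli and the equality $\bigcap_i\mathcal G_{S_i}=\mathcal G_{\bigcap_i S_i}$

**Lemma 3.** If $n_1,n_2$ are moduli of $g$, so is $e=\gcd(n_1,n_2)$. Hence, if $g$ has a modulus, $m(g)$ divides every modulus of $g$.

**Proof.** Fix a class $r(e)$, and let $X,Y\subseteq r(e)$ be classes mod $n_1$ and mod $n_2$. Their representatives agree mod $e$, so $X\cap Y$ is nonempty by the Chinese Remainder Theorem, hence infinite. So the affine maps giving $g$ on $X$ and on $Y$ coincide. Fix $Y$ and let $X$ run through all classes mod $n_1$ in $r(e)$: on all of $r(e)$, $g$ is given by the affine map belonging to $Y$. For the last statement, if $n$ is a modulus, then $\gcd(m(g),n)$ is a modulus and is at most $m(g)$, so it equals $m(g)$. $\blacksquare$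

**Lemma 4.** Let $g$ be a permutation of $\mathbb Z$ with a modulus $m$ and with $g(\mathbb N_0)=\mathbb N_0$. For $0\le r<m$ let $\alpha_r$ be the slope of $g$ on $r(m)$, and $m_r=\alpha_rm$. Then $m_r$ is a positive integer, $0\le g(r)<m_r$, and $g|_{r(m)}=\beta_{r(m),\,g(r)(m_r)}$. In particular $g\in\mathcal G$.

**Proof.** Injectivity gives $\alpha_r\neq0$. If $\alpha_r<0$, large positive elements of $r(m)$ would have negative images; so $\alpha_r>0$. Now $g(r+km)=g(r)+k\alpha_rm$, and $k=1$ shows that $m_r=\alpha_rm=g(r+m)-g(r)$ is an integer, which is positive. The image of $r(m)$ is the class $g(r)+m_r\mathbb Z$. Since $g$ is a bijection with $g(\mathbb N_0)=\mathbb N_0$, it also maps negative integers to negative integers. So $g(r)\ge0$ and $g(r)-m_r=g(r-m)<0$, that is, $0\le g(r)<m_r$. Hence $g(r)(m_r)$ is normalized and $g(r+km)=g(r)+km_r$ is the canonical map. The images partition $\mathbb Z$, so $g\in\mathcal G$. $\blacksquare$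

**Lemma 5.** For $g\in\mathcal G$: $g\in\mathcal G_S$ if and only if $m(g)$ and $m(g^{-1})$ are $S$-numbers.

**Proof.** "$\Rightarrow$": If $g=g_\pi$ with $\pi:A\to B$ a bijection of $S$-partitions, the lcm of the moduli of $A$ is an $S$-number and a modulus of $g$. By Lemma 3, $m(g)$ divides it. The same applies to $g^{-1}\in\mathcal G_S$.

"$\Leftarrow$": Put $m=m(g)$, $m^*=m(g^{-1})$. By Lemma 4, $g$ is given by the bijection $r(m)\mapsto g(r)(m_r)$ from $Z_m$. The aim is to show that every $m_r$ is an $S$-number. On $X=g(r)(m_r)$ the map $g^{-1}$ has slope $1/\alpha_r=m/m_r$. Let $Y$ be a class mod $m^*$ that meets $X$. Then $X\cap Y$ is infinite, so the affine map $g^{-1}|_Y$ also has slope $m/m_r$. Lemma 4, applied to $g^{-1}$ with modulus $m^*$, says that $m^*\cdot m/m_r$ is an integer. So $m_r\mid mm^*$, and $m_r$ is an $S$-number. $\blacksquare$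

For $\theta$ we have $mm^*=24$, and indeed the target moduli $2,6,6,6$ divide $24$.

**Lemma 6.** $\bigcap_i\mathcal G_{S_i}=\mathcal G_{\bigcap_iS_i}$ for every nonempty family of sets of primes $S_i$.

**Proof.** All groups lie in $\mathcal G$. By Lemma 5, $g$ lies in the left-hand side if and only if $m(g)$ and $m(g^{-1})$ are $S_i$-numbers for all $i$, that is, $(\bigcap_iS_i)$-numbers. By Lemma 5 again, this says $g\in\mathcal G_{\bigcap_iS_i}$. $\blacksquare$

So the conjecture follows once $\mathcal C_S=\mathcal G_S$ for all $S\ni2$, which is Theorem 1.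

## 6. A valuation invariant modulo $d(S)$, and why the prime $2$ must enter

Before proving $\mathcal C_S=\mathcal G_S$ one should ask whether it holds for every $S$. It does not, and the obstruction shows what a proof has to use. For a nonempty set $S$ of primes put
$$d=d(S)=\gcd\{p-1:p\in S\}.$$
Every $p\in S$ is $\equiv1\bmod d$, so every $S$-number is $\equiv1\bmod d$. Let $v_p$ be the $p$-adic valuation.

**Lemma 7.** For $g=g_\pi\in\mathcal G_S$, $\pi:A\to B$, and $p\in S$, put
$$I_p(g)=\sum_{X\in A}\big(v_p(\mu(\pi(X)))-v_p(\mu(X))\big)\in\mathbb Z/d .$$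
This does not depend on $\pi$. The map $I=(I_p)_{p\in S}:\mathcal G_S\to(\mathbb Z/d)^{(S)}$ is a homomorphism that vanishes on $\mathcal C_S$.

**Proof.** Well defined: let $\pi:A\to B$ and $\pi':A'\to B'$ give the same $g$, and let $N$ be an $S$-number divisible by all moduli of $A$ and $A'$. Refining $\pi$ to the domain $Z_N$ replaces the pair $(X,\pi(X))$ by the $t=N/\mu(X)$ pairs $(X^{(j,t)},\pi(X)^{(j,t)})$. Both moduli are multiplied by $t$, so each new pair contributes the same difference as before, and the summand is multiplied by $t\equiv1\bmod d$. So the sum does not change. The same holds for $\pi'$. After refinement both bijections have domain $Z_N$ and send each $W$ to $g(W)$, so they are equal. Only finitely many primes divide the moduli involved, so $I(g)$ has finite support.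

Homomorphism: write $g$ and $h$ as bijections $A\to B$ and $B\to C$ with the same $B$. The sums telescope, giving $I_p(hg)=I_p(h)+I_p(g)$.

Vanishing: for a class transposition of $S$-classes $X,Y$, the summands of $X\mapsto Y$ and $Y\mapsto X$ cancel and all others are zero. $\blacksquare$

Now take $S=\{3,5\}$, so $d=2$, and any bijection from $Z_5$ to the $S$-partition $\{0(3),1(3),2(9),5(9),8(9)\}$. The resulting $g\in\mathcal G_{\{3,5\}}$ has $I_5(g)=-5\neq0$ in $\mathbb Z/2$. So $g\notin\mathcal C_{\{3,5\}}$, and Theorem 1 would be false for $\{3,5\}$. If $2\in S$, then $d=1$ and this obstruction disappears. The proof of Theorem 1 must use $2\in S$ in an essential way.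

## 7. Splitting partitions modulo $\mathcal C_S$

Working modulo $\mathcal C_S$, we will see that it is irrelevant which class of a partition is split; only the primes used matter. Let $S$ be any set of primes.

**Lemma 8.** (a) If a permutation $h$ of $\mathbb Z$ satisfies $h|_X=\beta_{X,X'}$ and $h|_Y=\beta_{Y,Y'}$ for disjoint residue classes $X,Y$, then $h(X,Y)h^{-1}=(X',Y')$. (b) $(X,Y)=\prod_{j=0}^{t-1}(X^{(j,t)},Y^{(j,t)})$ for every $t\ge1$. (c) $\mathcal C_S\trianglelefteq\mathcal G_S$.

**Proof.** (a) On $X'$ the left-hand side is $\beta_{Y,Y'}\beta_{X,Y}\beta_{X',X}=\beta_{X',Y'}$, and on $Y'$ it is $\beta_{Y',X'}$ in the same way. Points outside $X'\cup Y'$ go under $h^{-1}$ to points outside $X\cup Y$, and so are fixed. (b) This is Lemma 1(b).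

(c) Let $g=g_\pi\in\mathcal G_S$, $\pi:A\to B$, and let $(X,Y)$ be a generator of $\mathcal C_S$. Let $t$ be the lcm of the moduli of $A$, an $S$-number. The moduli of $X_j=X^{(j,t)}$ and $Y_j=Y^{(j,t)}$ are divisible by $t$. So by Lemma 2(a), $g|_{X_j}=\beta_{X_j,X_j'}$ and $g|_{Y_j}=\beta_{Y_j,Y_j'}$ with $S$-classes $X_j',Y_j'$. By (b) and (a), $g(X,Y)g^{-1}=\prod_j(X_j',Y_j')\in\mathcal C_S$. This holds for all elements of the group $\mathcal G_S$, including inverses, so $\mathcal C_S$ is normal. $\blacksquare$

Put $Q=\mathcal G_S/\mathcal C_S$.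

**Step 1: a coset for two partitions of equal size.** The purpose is to forget the bijection. Let $A,B$ be $S$-partitions with $|A|=|B|$, and let $\pi,\rho:A\to B$ be bijections. Then $g_\rho=g_\pi g_{\pi^{-1}\rho}$, where $\pi^{-1}\rho$ is a permutation of $A$, hence a product of transpositions. So $g_{\pi^{-1}\rho}$ is a product of class transpositions of elements of $A$ and lies in $\mathcal C_S$. Hence
$$[A,B]:=g_\pi\mathcal C_S\in Q$$
depends only on $A$ and $B$. Clearly
$$[A,C]=[B,C]\,[A,B],\qquad[A,A]=1 .$$
Write $A\approx B$ if $|A|=|B|$ and $[A,B]=1$. This is an equivalence relation by the rules just stated. If $A\approx A'$ and $B\approx B'$, then $[A',B']=[B,B'][A,B][A',A]=[A,B]$. So we may write $[a,b]$ for the $\approx$-classes $a,b$ of $A,B$, and $|a|=|A|$. Let $z_M$ be the class of $Z_M$.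

**Step 2: the splitting operators.** The purpose is to show that splitting is a well-defined operation on $\approx$-classes. For $X\in A$ and $p\in S$, let $A_{X,p}$ arise from $A$ by replacing $X$ by $X^{(0,p)},\dots,X^{(p-1,p)}$. Let $|A|=|B|$, $X\in A$, $Y\in B$, and choose a bijection $\pi:A\to B$ with $\pi(X)=Y$. By Lemma 1(b) the same permutation $g_\pi$ is induced by a bijection $A_{X,p}\to B_{Y,p}$, so
$$[A_{X,p},B_{Y,p}]=[A,B].$$
If $A\approx B$, this is $1$, so $A_{X,p}\approx B_{Y,p}$. Hence the class of $A_{X,p}$ depends only on the class $a$ of $A$, and not on the choice of $X$. Call it $\sigma_pa$. Then $|\sigma_pa|=|a|+p-1$ and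
$$[\sigma_pa,\sigma_pb]=[a,b]\qquad\text{whenever }|a|=|b|.\tag{1}$$

For example, $\sigma_3z_2$ is the class of $\{0(2),1(6),3(6),5(6)\}$ and also of $\{1(2),0(6),2(6),4(6)\}$. Splitting both elements of $Z_2$ by $2$ gives $Z_4$, so $\sigma_2^2z_2=z_4$, and $[\sigma_3z_2,\sigma_2^2z_2]=\theta^{-1}\mathcal C_S$ when $2,3\in S$.

**Step 3: relations between splittings.** We need three rules. If $|a|\ge2$, split two different elements of $A$, one by $p$ and one by $q$. The order does not matter, so
$$\sigma_p\sigma_qa=\sigma_q\sigma_pa\qquad(|a|\ge2).\tag{2}$$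
Sizes only grow under splitting, so for $u\in\mathbb N_0^{(S)}$ the class $\sigma^ua=\prod_p\sigma_p^{u_p}a$ is well defined when $|a|\ge2$, and $|\sigma^ua|=|a|+\sum_pu_p(p-1)$.

Next,
$$\sigma_q^{\,p}\sigma_pa=\sigma_p^{\,q}\sigma_qa\qquad(|a|\ge2).\tag{3}$$
Indeed, for $X\in A$, split $X$ by $p$ and then each of the $p$ pieces by $q$; this replaces $X$ by all its subclasses of modulus $pq\,\mu(X)$. Splitting first by $q$ and then each of the $q$ pieces by $p$ gives the same partition.

Finally, let $C$ be an $S$-partition with class $c$ and $|C|\ge2$, and let $N$ be an $S$-number divisible by all moduli of $C$. Then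
$$z_N=\sigma^wc\quad\text{for some }w\in\mathbb N_0^{(S)},\tag{4}$$
because each $X\in C$ can be split successively by the prime factors of $N/\mu(X)$ until it is split into its subclasses of modulus $N$; the result is $Z_N$.

## 8. Trading a $p$-fold splitting for $p-1$ halvings

Let $2\in S$. Splitting one class $W$ into $p$ equal parts, and halving $p-1$ times inside $W$, both produce $p$ pieces. The passage from one to the other is a "trade", and its coset in $Q$ is what we must show to be trivial. Suppose we refine the trade on $W$ by halving every piece. On one side $W$ is cut into its $2p$ equal parts. We may view this as cutting $W$ into halves first and then each half into $p$ parts. On the other side we have $2p$ binary pieces, which may be taken to be $p$ in each half, since modulo $\mathcal C_S$ the place of a splitting is irrelevant. So one trade on $W$ equals two trades, one in each half. If $c$ is the coset of a trade, then $c=c^2$, so $c=1$. Here is the precise argument.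

**Proof of Theorem 1.**

**Step 1: the trade coset and its invariance under halving.** For $|a|\ge2$ and $p\in S$, both $\sigma_pa$ and $\sigma_2^{p-1}a$ have size $|a|+p-1$. Put
$$c_p(a)=[\sigma_pa,\ \sigma_2^{p-1}a]\in Q .$$
By (2) and (1),
$$c_p(\sigma_2a)=[\sigma_2\sigma_pa,\ \sigma_2\sigma_2^{p-1}a]=c_p(a).\tag{5}$$

**Step 2: one trade equals two trades.** Put $b=\sigma_2a$. Rule (3) with $q=2$ says $\sigma_2^p\sigma_pa=\sigma_p^2\sigma_2a=\sigma_p^2b$. Also $\sigma_2^p\sigma_2^{p-1}a=\sigma_2^{2p-1}a=\sigma_2^{2p-2}b$. By (1), applied $p$ times with $\sigma_2$,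
$$c_p(a)=[\sigma_2^p\sigma_pa,\ \sigma_2^p\sigma_2^{p-1}a]=[\sigma_p^2b,\ \sigma_2^{2p-2}b].$$
Insert the class $\sigma_p\sigma_2^{p-1}b$, which has the same size $|b|+2(p-1)$:
$$c_p(a)=[\sigma_p\sigma_2^{p-1}b,\ \sigma_2^{p-1}\sigma_2^{p-1}b]\cdot[\sigma_p\sigma_pb,\ \sigma_p\sigma_2^{p-1}b].$$
The first factor is $c_p(\sigma_2^{p-1}b)$, which is $c_p(b)=c_p(a)$ by repeated use of (5). The second is $[\sigma_pb,\sigma_2^{p-1}b]=c_p(b)=c_p(a)$ by (1) and (5). So $c_p(a)=c_p(a)^2$, hence $c_p(a)=1$, that is, $\sigma_pa=\sigma_2^{p-1}a$. Applying this to all primes,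
$$\sigma^ua=\sigma_2^{\,\sum_pu_p(p-1)}a\qquad(|a|\ge2).\tag{6}$$

**Step 3: every element of $\mathcal G_S$ is trivial in $Q$.** Let $g\in\mathcal G_S$. By Lemma 2(b), $g=g_\pi$ with $\pi:Z_M\to D$ for some $S$-number $M\ge2$ and an $S$-partition $D$ with $|D|=M$. Let $\delta$ be the class of $D$, and let $N$ be an $S$-number divisible by $M$ and all moduli of $D$. By (4), $z_N$ arises by splittings from $z_M$ and from $\delta$. By (6) these may be replaced by halvings, and comparing sizes gives
$$z_N=\sigma_2^{N-M}z_M,\qquad z_N=\sigma_2^{N-M}\delta .$$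
Hence by (1)
$$g\,\mathcal C_S=[z_M,\delta]=[\sigma_2^{N-M}z_M,\sigma_2^{N-M}\delta]=[z_N,z_N]=1,$$
so $g\in\mathcal C_S$. With Lemma 2(c), $\mathcal C_S=\mathcal G_S$. $\blacksquare$

In particular $\theta\in\mathcal C_{\{2,3\}}=\mathrm{CT}_{\{3\}}(\mathbb Z)$.

**Proof of Theorem 2.** Put $S_i=\mathbb P_i\cup\{2\}$, so $\bigcap_iS_i=(\bigcap_i\mathbb P_i)\cup\{2\}$. By Theorem 1 and Lemma 6,
$$\bigcap_i\mathrm{CT}_{\mathbb P_i}(\mathbb Z)=\bigcap_i\mathcal C_{S_i}=\bigcap_i\mathcal G_{S_i}=\mathcal G_{\bigcap_iS_i}=\mathcal C_{\bigcap_iS_i}=\mathrm{CT}_{\bigcap_i\mathbb P_i}(\mathbb Z).$$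
For two sets this is the conjecture. The family of all nonempty $\mathbb P$ has empty intersection, since it contains $\{3\}$ and $\{5\}$; this gives the last statement. $\blacksquare$

By Theorem 1 and Lemma 5, an element $g\in\mathrm{CT}(\mathbb Z)$ lies in $\mathrm{CT}_{\mathbb P}(\mathbb Z)$ if and only if all odd primes dividing $m(g)\,m(g^{-1})$ lie in $\mathbb P$.

## 9. $\mathrm{CT}(\mathbb Z)$ as a group of piecewise affine maps, and joins

**Theorem 3.** (a) $\mathrm{CT}(\mathbb Z)$ is exactly the group of all permutations $g$ of $\mathbb Z$ with $g(\mathbb N_0)=\mathbb N_0$ that are affine on every residue class modulo some $m\ge1$. (b) $\langle\mathrm{CT}_{\mathbb P_i}(\mathbb Z)\rangle_i=\mathrm{CT}_{\bigcup_i\mathbb P_i}(\mathbb Z)$ for every nonempty family. Together with Theorem 2, $\mathbb P\mapsto\mathrm{CT}_{\mathbb P}(\mathbb Z)$ is an injective map from sets of odd primes to subgroups which preserves arbitrary (nonempty) meets and joins.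

For instance, $n\mapsto n+1$ is affine on $\mathbb Z$ but is not in $\mathrm{CT}(\mathbb Z)$, since it maps $\mathbb N_0$ to $\mathbb N_0\setminus\{0\}$.

**Proof of (a).** Elements of $\mathrm{CT}(\mathbb Z)$ have these properties by Lemma 2. Conversely, a permutation with these properties is in $\mathcal G$ by Lemma 4, and $\mathcal G=\mathrm{CT}(\mathbb Z)$ by Theorem 1 with $S$ the set of all primes.

**Proof of (b).** Let $\mathbb P=\bigcup_i\mathbb P_i$, $S=\mathbb P\cup\{2\}$, and $J=\langle\mathrm{CT}_{\mathbb P_i}(\mathbb Z)\rangle_i\le\mathcal C_S$. By Theorem 1, $\mathcal G_{\{2\}}=\mathcal C_{\{2\}}\le J$, and $\mathcal G_{\{2,p\}}=\mathcal C_{\{2,p\}}\le J$ for every $p\in\mathbb P$, since $p$ lies in some $\mathbb P_i$. We must show that $J$ contains $(X,Y)$ for all disjoint $S$-classes $X,Y$, although the moduli may mix primes from different $\mathbb P_i$. The plan is to conjugate inside $J$ to a class transposition with moduli powers of $2$, removing one odd prime at a time.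

**Claim.** Let $E$ be a $\{2\}$-class and $X\subsetneq E$ an $S$-class. Then there are $h\in J$, equal to the identity outside $E$, and a $\{2\}$-class $D\subsetneq E$ with $h|_X=\beta_{X,D}$.

**Proof of the claim.** Write $X=E^{(j,t)}$ with $t>1$; here $t=\mu(X)/\mu(E)$ is an $S$-number. We use induction on the number of odd primes dividing $t$. If there are none, $X$ is a $\{2\}$-class; take $h=1$ and $D=X$.

Otherwise let $t=p^bt'$ with $p\in\mathbb P$ odd, $b\ge1$, $p\nmid t'$. Let $Y=E^{(j\bmod p^b,\;p^b)}$. With $E=r(m)$ we have $r+jm\equiv r+(j\bmod p^b)m$ modulo $p^bm$, so $X\subseteq Y$. Partition $E$ into the $p^b$ classes $E^{(i,p^b)}$, and also, by $p^b-1$ successive halvings, into $p^b$ $\{2\}$-classes. A bijection between these two partitions of $E$, extended by the identity outside $E$ (which is a union of classes mod $\mu(E)$), gives $f\in\mathcal G_{\{2,p\}}\le J$. It has $f|_Y=\beta_{Y,D'}$ with a $\{2\}$-class $D'\subsetneq E$, since $p^b\ge3$. By Lemma 1(b), $f|_X=\beta_{X,f(X)}$, where $f(X)\subseteq D'\subsetneq E$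 has modulus
$$\mu(D')\,\mu(X)/\mu(Y)=\mu(D')\,t' .$$
So $f(X)=E^{(j',t'')}$ with $t''=t'\mu(D')/\mu(E)$. Since $\mu(D')/\mu(E)$ is a power of $2$, $t''$ has the odd primes of $t'$, one fewer than $t$. By induction there are $h'\in J$, the identity outside $E$, and a $\{2\}$-class $D\subsetneq E$ with $h'|_{f(X)}=\beta_{f(X),D}$. Put $h=h'f$; then $h|_X=\beta_{f(X),D}\beta_{X,f(X)}=\beta_{X,D}$. $\blacksquare$

**Step 1: move $X$ to $0(2)$.** Let $X,Y$ be disjoint $S$-classes. Then $X\ne\mathbb Z$, and the claim with $E=\mathbb Z$ gives $h\in J$ with $h|_X=\beta_{X,D}$, $D=r(2^k)$, $k\ge1$. Partition $1(2)$ into $2^k-1$ $\{2\}$-classes by halving. A bijection from $Z_{2^k}$ to the partition consisting of $0(2)$ and these classes, with $D\mapsto0(2)$, gives an element of $\mathcal G_{\{2\}}\le J$. Composing $h$ with it, we may assume $h|_X=\beta_{X,0(2)}$. Then $h(Y)\subseteq1(2)$.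

**Step 2: cut $Y$ into pieces on which $h$ is canonical.** Since $h\in J\le\mathcal G_S$, Lemma 2(a) allows us to choose an even $S$-number $t$ (twice the lcm of the moduli of a domain partition of $h$) such that $h$ restricts to $\beta_{Y^{(j,t)},Y_j'}$ with $S$-classes $Y_j'$, for $0\le j<t$. Put $X_j'=0(2)^{(j,t)}=h(X^{(j,t)})$. By Lemma 8(b),(a),
$$h(X,Y)h^{-1}=\prod_j(X_j',Y_j') .$$
Since $t>1$, $X_j'\subsetneq0(2)$; and $Y_j'=h(Y^{(j,t)})\subsetneq h(Y)\subseteq1(2)$.

**Step 3: make each factor a class transposition with moduli powers of $2$.** Fix $j$. The claim with $E=0(2)$ and with $E=1(2)$ gives $k_1,k_2\in J$, equal to the identity outside $0(2)$ and $1(2)$ respectively, with $k_1|_{X_j'}=\beta_{X_j',D_1}$ and $k_2|_{Y_j'}=\beta_{Y_j',D_2}$, where $D_1\subsetneq0(2)$ and $D_2\subsetneq1(2)$ are $\{2\}$-classes. So $k_1k_2$ restricts to $\beta_{X_j',D_1}$ and $\beta_{Y_j',D_2}$, and by Lemma 8(a)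
$$k_1k_2\,(X_j',Y_j')\,(k_1k_2)^{-1}=(D_1,D_2)\in\mathcal C_{\{2\}}\le J .$$
So $(X_j',Y_j')\in J$ for every $j$, hence $(X,Y)\in J$. This proves $J=\mathcal C_S=\mathrm{CT}_{\mathbb P}(\mathbb Z)$.

**Step 4: injectivity.** If $\mathbb P_1\ne\mathbb P_2$, we may assume that there is $p\in\mathbb P_1\setminus\mathbb P_2$. Then $\tau=(0(p),1(p))\in\mathrm{CT}_{\mathbb P_1}(\mathbb Z)$ has modulus $p$, so $m(\tau)\mid p$. Since $p\ge3$, $\tau$ fixes $2(p)$ pointwise. An affine map fixing two points is the identity, and $\tau\ne1$, so $\tau$ is not affine on $\mathbb Z$ and $m(\tau)=p$. By Lemma 5, $\tau\notin\mathcal G_{\mathbb P_2\cup\{2\}}\supseteq\mathrm{CT}_{\mathbb P_2}(\mathbb Z)$. $\blacksquare$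

## 10. The quotient $\mathcal G_S/\mathcal C_S$ for an arbitrary set of primes

When $2\notin S$, the trade of Section 8 is unavailable, and Lemma 7 gives an obstruction. The next theorem says that it is the only one.

**Theorem 4.** Let $S\ne\emptyset$ be any set of primes, $d=d(S)=\gcd\{p-1:p\in S\}$, $b_p=(p-1)/d$. Then $\mathcal C_S\trianglelefteq\mathcal G_S$ and
$$\mathcal G_S/\mathcal C_S\;\cong\;\Big\{x\in(\mathbb Z/d)^{(S)}:\ \sum_pb_px_p=0\Big\}$$
(this is $(\mathbb Z/d)^{|S|-1}$ for finite $S$). If $S=S_1\cap S_2\ne\emptyset$ and $l=\mathrm{lcm}(d(S_1),d(S_2))$, then $l\mid d(S)$, and $\mathcal C_{S_1}\cap\mathcal C_{S_2}=\mathcal C_S$ if and only if $|S|=1$ or $d(S)=l$. For instance equality fails for $S_1=\{3,5,13\}$, $S_2=\{5,7,13\}$.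

For $S=\{3,5\}$ we have $d=2$, $b_3=1$, $b_5=2$, so the condition is $x_3=0$ and the quotient has order $2$; the element of Section 6 represents its nontrivial coset.

**Proof.** Normality is Lemma 8(c).

**Step 1: the lattice of size-preserving exchanges.** Let $(e_p)$ be the standard basis of $\mathbb Z^{(S)}$ and
$$\Lambda=\Big\{x\in\mathbb Z^{(S)}:\sum_pb_px_p=0\Big\}.$$
Writing $x=u-v$ with $u,v\in\mathbb N_0^{(S)}$, the condition $x\in\Lambda$ says exactly that $\sigma^u$ and $\sigma^v$ increase sizes by the same amount, since $\sum_p(u_p-v_p)(p-1)=d\sum_pb_px_p$. We record some algebra. Since $\gcd_pb_p=1$, already finitely many $b_p$ have gcd $1$, so there is $c\in\mathbb Z^{(S)}$ with $\sum_pb_pc_p=1$. Hence $\Lambda$ is the kernel of a split surjection $\mathbb Z^{(S)}\to\mathbb Z$; it is free, of rank $|S|-1$ for finite $S$. It is nonzero if and only if $|S|\ge2$: for $p\ne q$ it contains $b_qe_p-b_pe_q\ne0$, and for $S=\{p\}$ we have $b_p=1$ and $\Lambda=0$. Finally,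
$$\Lambda\cap n\mathbb Z^{(S)}=n\Lambda\qquad(n\ge1),\tag{7}$$
because $x=ny\in\Lambda$ gives $n\sum_pb_py_p=0$, so $y\in\Lambda$.

**Step 2: a homomorphism $\varphi:\Lambda\to Q$.** For a class $a$ with $|a|\ge2$ and $x=u-v\in\Lambda$ with $u,v\in\mathbb N_0^{(S)}$, put
$$\varphi_a(x)=[\sigma^ua,\sigma^va].$$
It is independent of $u,v$: if $u-v=u'-v'$, then $u+v'=u'+v$, and by (1), (2)
$$[\sigma^ua,\sigma^va]=[\sigma^{u+v'}a,\sigma^{v+v'}a]=[\sigma^{u'+v}a,\sigma^{v'+v}a]=[\sigma^{u'}a,\sigma^{v'}a].$$
For $x=u-v$ and $y=u'-v'$ in $\Lambda$,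
$$\varphi_a(x+y)=[\sigma^{u+u'}a,\sigma^{v+v'}a]=[\sigma^{v+u'}a,\sigma^{v+v'}a]\,[\sigma^{u+u'}a,\sigma^{v+u'}a]=\varphi_a(y)\varphi_a(x).$$
Since $x+y=y+x$, the values commute and $\varphi_a$ is a homomorphism. By (1) and (2), $\varphi_{\sigma^wa}=\varphi_a$. If $M,M'\ge2$ are $S$-numbers, (4) gives $z_{MM'}=\sigma^wz_M=\sigma^{w'}z_{M'}$ for suitable $w,w'$, so $\varphi_{z_M}=\varphi_{z_{M'}}$. Call this common map $\varphi$; such $M$ exist because $S\ne\emptyset$.

**Step 3: $\varphi$ is surjective.** Let $g\in\mathcal G_S$. As in Section 8, write $g=g_\pi$ with $\pi:Z_M\to D$, $M\ge2$, let $\delta$ be the class of $D$, and let $N$ be an $S$-number divisible by $M$ and all moduli of $D$. By (4), $z_N=\sigma^vz_M=\sigma^w\delta$. Since $|\delta|=M$, also $|\sigma^wz_M|=|\sigma^w\delta|=N=|\sigma^vz_M|$, so $w-v\in\Lambda$. By (1),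
$$g\,\mathcal C_S=[z_M,\delta]=[\sigma^wz_M,\sigma^w\delta]=[\sigma^wz_M,\sigma^vz_M]=\varphi(w-v).$$

**Step 4: $d\Lambda\subseteq\ker\varphi$.** This step uses the only relation we have between different primes. Rule (3) says $\sigma^{e_p+pe_q}a=\sigma^{e_q+qe_p}a$. So $\varphi$ is trivial on
$$(e_q+qe_p)-(e_p+pe_q)=(q-1)e_p-(p-1)e_q=d\,(b_qe_p-b_pe_q).$$
The elements $b_qe_p-b_pe_q$ generate $\Lambda$, since for $x\in\Lambda$
$$\sum_{p,q}c_qx_p(b_qe_p-b_pe_q)=\Big(\sum_qb_qc_q\Big)x-\Big(\sum_pb_px_p\Big)c=x .$$
Hence $d\Lambda\subseteq\ker\varphi$.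

**Step 5: the invariant detects everything else.** By Lemma 7, $I$ induces a homomorphism on $Q$. We compute $I(\varphi(x))$. For an $S$-partition $A$ and $\ell\in S$ put $s_\ell(A)=\sum_{X\in A}v_\ell(\mu(X))\in\mathbb Z/d$. For $\pi:A\to B$ we have $I_\ell(g_\pi)=s_\ell(B)-s_\ell(A)$. Splitting $X$ by $p$ replaces the summand $v_\ell(\mu(X))$ by $p$ summands $v_\ell(\mu(X))+\delta_{\ell p}$, where $\delta_{\ell p}$ is $1$ if $\ell=p$ and $0$ otherwise, so
$$s_\ell(A_{X,p})=s_\ell(A)+(p-1)v_\ell(\mu(X))+p\,\delta_{\ell p}=s_\ell(A)+\delta_{\ell p}\quad\text{in }\mathbb Z/d .$$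
So $u_\ell$ splittings by $\ell$ raise $s_\ell$ by $u_\ell$, and for $x=u-v\in\Lambda$ we get $I_\ell(\varphi(x))=v_\ell-u_\ell$, that is,
$$I(\varphi(x))=-x\bmod d.\tag{8}$$
If $\varphi(x)=1$, then $x\in\Lambda\cap d\mathbb Z^{(S)}=d\Lambda$ by (7). With Steps 3 and 4, $\ker\varphi=d\Lambda$ and $Q\cong\Lambda/d\Lambda$; for finite $S$ this is $(\mathbb Z/d)^{|S|-1}$. Moreover $I$ is injective on $Q$: by Step 3 every element of $Q$ is some $\varphi(x)$, and $I(\varphi(x))=0$ gives $x\in d\Lambda$, so $\varphi(x)=1$. In particular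
$$\mathcal C_S=\{g\in\mathcal G_S:I(g)=0\}.\tag{9}$$

**Step 6: the image of $I$.** By (8) the image of $I$ is the reduction of $\Lambda$ modulo $d$, which lies in $K=\{x\in(\mathbb Z/d)^{(S)}:\sum_pb_px_p=0\}$. Conversely, let $y\in\mathbb Z^{(S)}$ lift an element of $K$, so $\sum_pb_py_p=dk$ for some $k\in\mathbb Z$. Then $y-dkc$ is another lift, and $\sum_pb_p(y-dkc)_p=dk-dk=0$, so it lies in $\Lambda$. Hence the image is $K$ and $\mathcal G_S/\mathcal C_S\cong K$.

**Step 7: intersections.** Let $S=S_1\cap S_2\ne\emptyset$, $d_i=d(S_i)$, $d=d(S)$. Since $S\subseteq S_i$, $d_i\mid d$, so $l\mid d$. By Lemma 6, $\mathcal C_{S_1}\cap\mathcal C_{S_2}\subseteq\mathcal G_{S_1}\cap\mathcal G_{S_2}=\mathcal G_S$. For $g\in\mathcal G_S$, compute its invariant in $\mathcal G_{S_i}$ from a bijection of $S$-partitions: it is $I_p(g)\bmod d_i$ for $p\in S$, and $0$ for $p\in S_i\setminus S$, since no such $p$ divides a modulus. By (9) for $S_1$ and for $S_2$,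
$$\mathcal C_{S_1}\cap\mathcal C_{S_2}=\{g\in\mathcal G_S:\ I_p(g)\equiv0\bmod l\ \text{ for all }p\in S\}.$$
This contains $\mathcal C_S$. Under $Q\cong\Lambda/d\Lambda$, by (8) and (7), its quotient by $\mathcal C_S$ corresponds to
$$(\Lambda\cap l\,\mathbb Z^{(S)})/d\Lambda=l\Lambda/d\Lambda\cong\Lambda/(d/l)\Lambda ,$$
where the last isomorphism holds because $\Lambda$ is torsion-free. As $\Lambda$ is free, this is trivial if and only if $\Lambda=0$, that is $|S|=1$, or $d=l$.

For $S_1=\{3,5,13\}$ and $S_2=\{5,7,13\}$ we have $d_1=\gcd(2,4,12)=2$, $d_2=\gcd(4,6,12)=2$, $l=2$, and $d(\{5,13\})=\gcd(4,12)=4$. Here $\Lambda$ has rank $1$, so $\mathcal C_{\{5,13\}}$ has index $2$ in $\mathcal C_{S_1}\cap\mathcal C_{S_2}$. If $2\in S$, then $d=1=l$, in agreement with Theorem 2. $\blacksquare$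

An explicit element for the failing example: let $g$ be given by any bijection from $Z_{25}$ to the partition of $\mathbb Z$ consisting of $0(13),\dots,11(13)$ and the $13$ classes $(12+13j)(169)$, $0\le j<13$, which has $12+13=25$ elements. Then, in $\mathbb Z/4$,
$$I_5(g)=-25\cdot2=-50=2,\qquad I_{13}(g)=12\cdot1+13\cdot2=38=2 .$$
Both values vanish modulo $2$, so $g\in\mathcal C_{\{3,5,13\}}\cap\mathcal C_{\{5,7,13\}}$ by (9). They do not vanish modulo $4$, so $g\notin\mathcal C_{\{5,13\}}$.
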